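\title{A maximal monotone operator on $\ell_1$ that is not of type FPV}

\begin{abstract}
A maximal monotone operator is of type FPV if its restriction to every open convex set that meets its domain is maximal monotone relative to that set. We construct a maximal monotone operator on $\ell_1$ whose domain lies in two parallel closed hyperplanes and meets both. This operator is not of type FPV, the closure of its domain is not convex, and its sum with the normal cone operator of a half-space is not maximal monotone although the interior-point condition holds. The construction is a transfer principle that turns a maximal monotone operator with nonconvex range closure into one with a gap in its domain.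
\end{abstract}

\section{Introduction}

Let $X$ be a real Banach space with dual $X^*$ and pairing $\langle x,x^*\rangle$. A set-valued operator $T:X\rightrightarrows X^*$ is identified with its graph $\operatorname{gra}T\subseteq X\times X^*$; its domain $\operatorname{dom}T$ and its range $\operatorname{ran}T$ are the projections of the graph to $X$ and to $X^*$. Two pairs $(x,x^*)$ and $(y,y^*)$ are \emph{monotonically related} if
\[
\langle x-y,x^*-y^*\rangle\ge 0 .
\]
The operator $T$ is \emph{monotone} if any two points of its graph are monotonically related, and \emph{maximal monotone} if, in addition, its graph is not properly contained in the graph of another monotone operator. For $A\subseteq X\times X^*$, the \emph{monotone polar} $A^\mu$ is the set of all pairs that are monotonically related to every point of $A$. For $S\subseteq X$ we write $T|_S=\operatorname{gra}T\cap(S\times X^*)$ and $(T|_S)^\mu|_S=(T|_S)^\mu\cap(S\times X^*)$.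

Maximality is a global test: a pair belongs to $\operatorname{gra}T$ as soon as it is monotonically related to the whole graph. Type FPV asks that the test can be run locally. A maximal monotone operator $T$ is \emph{of type FPV} if, for every open convex set $U\subseteq X$ with $U\cap\operatorname{dom}T\neq\varnothing$,
\[
(y,y^*)\in (T|_U)^\mu|_U\ \Longrightarrow\ (y,y^*)\in\operatorname{gra}T ;
\]
equivalently, $T|_U$ is maximal among the monotone subsets of $U\times X^*$. The following question is posed in \cite{problem}.

\medskip
\noindent\emph{Is there a maximal monotone operator on a real Banach space that is not of type FPV?}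
\medskip

Two examples show what the definition measures.

\begin{example}\label{ex:continuous}
Let $T:X\to X^*$ be single-valued, monotone, continuous and defined on all of $X$, and let $(y,y^*)\in(T|_U)^\mu|_U$ with $U$ open. For $h\in X$ and small $t>0$ the point $y+th$ lies in $U$, so $\langle h,T(y+th)-y^*\rangle\ge0$. Letting $t\to0$ gives $\langle h,Ty-y^*\rangle\ge0$ for every $h$, so $y^*=Ty$. Thus $T$ is maximal monotone (take $U=X$) and of type FPV.
\end{example}

\begin{example}\label{ex:interval}
On $X=\mathbb R$ let $T$ be the normal cone operator of $[0,1]$, whose graph is $(\{0\}\times(-\infty,0])\cup([0,1]\times\{0\})\cup(\{1\}\times[0,\infty))$; it is maximal monotone by Theorem~\ref{thm:rock}(a) below. For the open set $U=(0,1)\cup(2,3)$ we have $T|_U=(0,1)\times\{0\}$, and the pair $(\frac52,1)$ is related to it, because $(x-\frac52)(0-1)>0$ for $x<1$. So the implication fails for this $U$, which is not convex: it jumps over the half-line $\{1\}\times[0,\infty)$ that would exclude the pair.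
\end{example}

A convex set $U$ cannot jump, and in a reflexive space this is enough: every maximal monotone operator is then of type FPV (Section~\ref{sec:prelim}). One would guess that the same holds in every Banach space. It does not, because the operator can supply the jump itself, through a gap in its domain.

To state the results, let $Y$ be a Banach space and let $Z$ be one of the spaces $\ell_p(Y)$, $1\le p<\infty$, or $c_0(Y)$, of sequences $z=(z_n)_{n\ge1}$ in $Y$ with $(\|z_n\|)_n$ in $\ell_p$ or $c_0$, normed by the norm of $(\|z_n\|)_n$. The dual $Z^*$ is $\ell_q(Y^*)$ with $1/p+1/q=1$ (so $\ell_\infty(Y^*)$ for $p=1$), or $\ell_1(Y^*)$ for $c_0(Y)$, with the absolutely convergent pairing $\langle z,z^*\rangle=\sum_n\langle z_n,z_n^*\rangle$. The dual of $Z\oplus\mathbb R$ is $Z^*\oplus\mathbb R$, with pairing $\langle z,z^*\rangle+rs$ of $(z,r)$ and $(z^*,s)$. We call $Z\times\{r\}$ the \emph{level} $r$. For $Z=\ell_1(\ell_1)$ and the $\ell_1$-sum norm, $Z\oplus\mathbb R$ is the space of summable families on a countably infinite index set, so it is isometric to $\ell_1$. The normal cone operator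 $N_C$ and the sum of operators are recalled in Section~\ref{sec:prelim}.

\begin{theorem}\label{thm:main}
Let $Z=\ell_1(\ell_1)$. On $X=Z\oplus\mathbb R\cong\ell_1$ there is a maximal monotone operator $T$ such that $\operatorname{dom}T\subseteq Z\times\{0,1\}$ and $\operatorname{dom}T$ meets both $Z\times\{0\}$ and $Z\times\{1\}$. Consequently:
\begin{itemize}
\item[(a)] $T$ is not of type FPV;
\item[(b)] $\overline{\operatorname{dom}T}$ is not convex;
\item[(c)] for the closed half-space $C=\{(z,r):r\le\frac12\}$ we have $\operatorname{dom}T\cap\operatorname{int}C\neq\varnothing$, but $T+N_C$ is not maximal monotone.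
\end{itemize}
\end{theorem}

Part (a) answers the question. Part (c) shows that Rockafellar's sum theorem (Theorem~\ref{thm:rock}(b)) fails in $\ell_1$, even when one summand is the normal cone operator of a closed half-space. The operator comes from a general construction that converts a defect of the range into a defect of the domain.

\begin{theorem}[Transfer principle]\label{thm:transfer}
Let $A:Y\rightrightarrows Y^*$ be maximal monotone, let $v_0,v_1\in\operatorname{ran}A$ and $v_r=(1-r)v_0+rv_1$, and let $Z$ be $\ell_p(Y)$ with $1\le p<\infty$, or $c_0(Y)$. Then on $X=Z\oplus\mathbb R$ there is a maximal monotone operator $T$ with $\operatorname{dom}T\subseteq Z\times[0,1]$, whose domain meets $Z\times\{0\}$ and $Z\times\{1\}$, and such that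
\[
\operatorname{dom}T\cap(Z\times\{r\})=\varnothing\qquad\text{for every }r\in(0,1)\text{ with }v_r\notin\overline{\operatorname{ran}A}.
\]
If $r'\in(0,1)$ and $v_{r'}\notin\overline{\operatorname{ran}A}$, then $T$ is not of type FPV, $\overline{\operatorname{dom}T}$ is not convex, and for $C=\{(z,r):r\le r'\}$ the sum $T+N_C$ is not maximal monotone although $\operatorname{dom}T$ meets $\operatorname{int}C$. In particular, if $\overline{\operatorname{ran}A}$ is not convex for some maximal monotone $A$ on $Y$, then $Z\oplus\mathbb R$ carries a maximal monotone operator that is not of type FPV.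
\end{theorem}

\begin{theorem}\label{thm:spaces}
Every Banach space $X$ that contains a complemented copy of $\ell_1$ (equivalently, by \cite{BP}, every $X$ such that $X^*$ contains a copy of $c_0$) carries a maximal monotone operator that is not of type FPV and whose domain has nonconvex closure. In a reflexive space every maximal monotone operator is of type FPV.
\end{theorem}

Theorem~\ref{thm:spaces} is not a classification of the spaces in which every maximal monotone operator is of type FPV, and we do not claim one.

The proof has three independent parts. A gap in the domain implies all three failures (Section~\ref{sec:gap}). On $\ell_1$, the sum of the duality map and a skew linear map has two values whose open connecting segment misses the closure of the range (Section~\ref{sec:range}). Finally, countably many rescaled copies of an operator $A$ are coupled to one real variable $r$ in such a way that a point on level $r$ forces $v_r\in\overline{\operatorname{ran}A}$ (Section~\ref{sec:transfer}).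

\section{Basic facts and the reflexive case}\label{sec:prelim}

The union of a chain of monotone sets is monotone, so by Zorn's lemma every monotone set is contained in the graph of a maximal monotone operator. Maximality will be used only in the following form.

\begin{lemma}\label{lem:basic}
Let $B:Y\rightrightarrows Y^*$ be maximal monotone and $(u,p)\in Y\times Y^*$.
\begin{itemize}
\item[(a)] If $\langle u-x,p-\xi\rangle\ge0$ for all $(x,\xi)\in\operatorname{gra}B$, then $(u,p)\in\operatorname{gra}B$.
\item[(b)] There is $(x,\xi)\in\operatorname{gra}B$ with $\langle u-x,p-\xi\rangle\le0$.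
\item[(c)] If $a,b>0$ and $a\langle u-x,p-\xi\rangle+b\langle u-y,p-\eta\rangle\ge0$ for all $(x,\xi),(y,\eta)\in\operatorname{gra}B$, then $(u,p)\in\operatorname{gra}B$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set $\operatorname{gra}B\cup\{(u,p)\}$ is monotone, so it equals $\operatorname{gra}B$. (b) If $(u,p)\in\operatorname{gra}B$, take $(x,\xi)=(u,p)$; otherwise (a) gives a strictly negative value. (c) Choose $(y,\eta)$ as in (b). Then $a\langle u-x,p-\xi\rangle\ge0$ for all $(x,\xi)\in\operatorname{gra}B$, and (a) applies.
\end{proof}

Conversely, a monotone operator with property (a) is maximal monotone. We shall also change coordinates in two ways. If $\Phi:X\to X'$ is a linear isomorphism, then $(x,x^*)\mapsto(\Phi x,(\Phi^{-1})^*x^*)$ is a bijection $X\times X^*\to X'\times X'^*$ that preserves the pairing, and $\Phi$ preserves open sets and convex sets; so every property considered here is invariant under isomorphism, and the choice of norm on a direct sum does not matter. If $a,b>0$, then $(x,x^*)\mapsto(ax,bx^*)$ is a bijection of $X\times X^*$ that multiplies the pairing by $ab$, so it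 maps maximal monotone graphs to maximal monotone graphs.

The \emph{subdifferential} of a proper convex function $g:X\to(-\infty,\infty]$ is given by $\partial g(x)=\{x^*:g(y)\ge g(x)+\langle y-x,x^*\rangle\text{ for all }y\}$ where $g(x)<\infty$, and is empty elsewhere. If $C$ is a nonempty closed convex set and $g$ is $0$ on $C$ and $\infty$ outside, then $\partial g$ is the \emph{normal cone operator}
\[
N_C(x)=\{n^*\in X^*:\langle c-x,n^*\rangle\le0\text{ for all }c\in C\}\quad(x\in C),\qquad N_C(x)=\varnothing\quad(x\notin C).
\]
At an interior point $x$ of $C$ the vectors $c-x$ fill a ball around $0$, so $N_C(x)=\{0\}$. The sum of two operators is $(A+B)(x)=A(x)+B(x)$, with domain $\operatorname{dom}A\cap\operatorname{dom}B$.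

\begin{theorem}[Rockafellar]\label{thm:rock}
\begin{itemize}
\item[(a)] In any Banach space, the subdifferential of a proper lower semicontinuous convex function is maximal monotone \cite{Rock1}.
\item[(b)] In a reflexive space, if $A$ and $B$ are maximal monotone and $\operatorname{dom}A\cap\operatorname{int}\operatorname{dom}B\neq\varnothing$, then $A+B$ is maximal monotone \cite{Rock2}.
\end{itemize}
\end{theorem}

Adding $N_C$ to $T$ restricts $T$ to $C$ and changes nothing in the interior of $C$, so part (b) localizes maximality.

\begin{proposition}\label{prop:reflexive}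
In a reflexive space every maximal monotone operator is of type FPV.
\end{proposition}

\begin{proof}
Let $T$ be maximal monotone, $U$ open and convex, $a\in U\cap\operatorname{dom}T$ and $(y,y^*)\in(T|_U)^\mu|_U$. The segment $[y,a]$ is compact and lies in $U$ because $U$ is convex. Hence, for small $\varepsilon>0$, the set $C=[y,a]+\varepsilon B_X$, with $B_X$ the closed unit ball, is contained in $U$. It is convex, it is closed as the sum of a compact set and a closed set, and $y,a\in\operatorname{int}C$. Since $a\in\operatorname{dom}T\cap\operatorname{int}C$, Theorem~\ref{thm:rock} shows that $T+N_C$ is maximal monotone. Let $x\in C$, $x^*\in T(x)$ and $n^*\in N_C(x)$. Then $\langle x-y,x^*-y^*\rangle\ge0$ because $x\in U$, and $\langle x-y,n^*\rangle\ge0$ because $y\in C$. So $\langle x-y,x^*+n^*-y^*\rangle\ge0$, and Lemma~\ref{lem:basic}(a) gives $y^*\in T(y)+N_C(y)=T(y)$.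
\end{proof}

Reflexivity entered only through Theorem~\ref{thm:rock}(b), so an operator that is not of type FPV must violate the conclusion of the sum theorem for some normal cone.

\section{A gap in the domain}\label{sec:gap}

Suppose that an open slab $\{\alpha<f<\beta\}$ misses $\operatorname{dom}T$ and that the domain has points on both sides. The half-space $U=\{f<\beta\}$ sees only the part of the graph below the slab, and we look for a pair over the slab that is related to this part. A convex combination of two points of the graph, one from each side, is related to the whole graph up to a bounded error. All of $T|_U$ lies at a definite distance below that point, so adding a large multiple of $f$ absorbs the error.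

\begin{lemma}\label{lem:gap}
Let $T$ be maximal monotone on $X$, let $f\in X^*$ and $\alpha<\gamma<\beta$. Suppose that no $x\in\operatorname{dom}T$ satisfies $\alpha<f(x)<\beta$, and that there are $a_0,a_1\in\operatorname{dom}T$ with $f(a_0)\le\alpha$ and $f(a_1)\ge\beta$. Then $T$ is not of type FPV, $\overline{\operatorname{dom}T}$ is not convex, and for $C=\{f\le\gamma\}$ the sum $T+N_C$ is not maximal monotone although $a_0\in\operatorname{dom}T\cap\operatorname{int}C$.
\end{lemma}

\begin{proof}
Pick $a_i^*\in T(a_i)$ and put $h=a_1-a_0$, $h^*=a_1^*-a_0^*$. Choose $\lambda\in(0,1)$ with $f(\hat a)=\gamma$ for $\hat a=a_0+\lambda h$, and let $\hat a^*=a_0^*+\lambda h^*$. For $(x,x^*)\in\operatorname{gra}T$ write $x-a_0=(x-\hat a)+\lambda h$ and $x-a_1=(x-\hat a)-(1-\lambda)h$, and decompose $x^*-a_i^*$ in the same way. In the combination below the mixed terms have coefficient $(1-\lambda)\lambda-\lambda(1-\lambda)=0$, and $\langle h,h^*\rangle$ has coefficient $(1-\lambda)\lambda^2+\lambda(1-\lambda)^2=\lambda(1-\lambda)$. Therefore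
\[
0\le(1-\lambda)\langle x-a_0,x^*-a_0^*\rangle+\lambda\langle x-a_1,x^*-a_1^*\rangle=\langle x-\hat a,x^*-\hat a^*\rangle+K,
\]
where $K=\lambda(1-\lambda)\langle h,h^*\rangle\ge0$ does not depend on $(x,x^*)$.

Let $U=\{f<\beta\}$, an open convex set that contains $a_0$ and $\hat a$, and let $\sigma=K/(\gamma-\alpha)$. If $(x,x^*)\in T|_U$, then $f(x)\le\alpha$ by the gap hypothesis, so
\[
\langle x-\hat a,x^*-(\hat a^*+\sigma f)\rangle\ge-K+\sigma(\gamma-f(x))\ge-K+\sigma(\gamma-\alpha)=0 .
\]
Thus $(\hat a,\hat a^*+\sigma f)\in(T|_U)^\mu|_U$, while $\hat a\notin\operatorname{dom}T$. So $T$ is not of type FPV.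

The point $\hat a$ lies on the segment $[a_0,a_1]$, and its neighborhood $\{\alpha<f<\beta\}$ misses $\operatorname{dom}T$; so $\overline{\operatorname{dom}T}$ is not convex. Finally, $\operatorname{dom}T\cap C=\operatorname{dom}T\cap U\subseteq\{f\le\alpha\}\subseteq\operatorname{int}C$, and $N_C=\{0\}$ on $\operatorname{int}C$. Hence $\operatorname{gra}(T+N_C)=T|_U$, and this set is related to the pair $(\hat a,\hat a^*+\sigma f)$, which it does not contain.
\end{proof}

It remains to find a maximal monotone operator with such a gap. Nonconvexity is easier to produce in the range, and we do that first.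

\section{A segment outside the closure of a range}\label{sec:range}

Let $J=\partial(\frac12\|\cdot\|_1^2)$ be the duality map of $\ell_1$; as in every Banach space, $J(x)=\{\xi:\langle x,\xi\rangle=\|x\|^2=\|\xi\|^2\}$. In $\ell_1$, with $\rho=\|x\|_1$, this reads
\begin{equation}\label{eq:J}
\xi\in J(x)\iff |\xi_n|\le\rho\text{ for all }n,\text{ and }\xi_n=\rho\operatorname{sgn}x_n\text{ whenever }x_n\ne0,
\end{equation}
because $\sum_nx_n\xi_n\le\sum_n|x_n|\rho=\rho^2$ when $\|\xi\|_\infty\le\rho$, with equality exactly under the sign condition. Let $S:\ell_1\to\ell_\infty$ be Gossez's operator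
\[
(Sx)_n=\sum_{k>n}x_k-\sum_{k<n}x_k .
\]
Then $\|Sx\|_\infty\le\|x\|_1$. The double series $\langle x,Sx\rangle=\sum_{n,k}\operatorname{sgn}(k-n)\,x_nx_k$ converges absolutely and changes sign when $n$ and $k$ are interchanged, so $\langle x,Sx\rangle=0$. Put $A=J+S$.

\begin{lemma}\label{lem:Amax}
The operator $A=J+S$ is maximal monotone on $\ell_1$.
\end{lemma}

\begin{proof}
For $u,x\in\ell_1$ and $p,\xi\in\ell_\infty$, the identity $\langle u-x,S(u-x)\rangle=0$ gives
\[
\langle u-x,p-(\xi+Sx)\rangle=\langle u-x,(p-Su)-\xi\rangle .
\]
So $(u,p)$ is related to $\operatorname{gra}A$ if and only if $(u,p-Su)$ is related to $\operatorname{gra}J$. Since $J$ is maximal monotone by Theorem~\ref{thm:rock}(a), this holds if and only if $p-Su\in J(u)$, that is, $p\in A(u)$.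
\end{proof}

Let $e_N$ be the $N$-th unit vector. Since $S(\lambda e_1)=(0,-\lambda,-\lambda,\dots)$, the set $A(\lambda e_1)$ consists of the sequences $(\lambda,\xi_2-\lambda,\xi_3-\lambda,\dots)$ with $|\xi_n|\le|\lambda|$. In the plane of sequences $(\lambda,t,t,\dots)$ these values fill two opposite cones, $0\le t\le-2\lambda$ and $-2\lambda\le t\le0$. We take one point on an edge of each cone, chosen so that the midpoint is the constant sequence $\mathbf 1=(1,1,\dots)$:
\[
v_0=(-1,2,2,\dots)\in A(-e_1),\qquad v_1=(3,0,0,\dots)\in A(3e_1).
\]
Then
\[
v_r=(1-r)v_0+rv_1=(4r-1,t,t,\dots),\qquad t=2(1-r).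
\]

The midpoint shows the mechanism. Suppose $\xi+Sx=\mathbf 1$ with $\xi\in J(x)$, and let $\rho=\|x\|_1$, $L=\sum_kx_k$. Pairing with $x$ kills $Sx$ and gives $\rho^2=L$. On the other hand $(Sx)_n\to-L$ as $n\to\infty$, so $1=\xi_n+(Sx)_n\le\rho+(Sx)_n$ gives $L\le\rho-1$. Together, $\rho^2-\rho+1\le0$, which is impossible. The second estimate is the infinite-dimensional one. Indeed, $Se_N=(1,\dots,1,0,-1,-1,\dots)$ with $0$ in position $N$, and $J(e_N)$ contains the sequence that is $0$ before position $N$ and $1$ from there on; so $A(e_N)$ contains $(1,\dots,1,0,0,\dots)$ with $N$ ones. Thus $e_N$ solves the first $N$ equations, but these solutions escape along the coordinates, and their values tend to $\mathbf 1$ coordinatewise and not in norm.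

Both estimates are stable under small perturbations in norm. Away from the midpoint the first one acquires a term in $x_1$, which we control by the first coordinate of the equation.

\begin{lemma}\label{lem:segment}
For every $r\in(0,1)$, $v_r\notin\overline{\operatorname{ran}A}$. For $r=\frac12$, the distance from $\mathbf 1$ to $\operatorname{ran}A$ is at least $2\sqrt3-3$.
\end{lemma}

\begin{proof}
Fix $r\in(0,1)$, so $t>0$. Let $w=\xi+Sx$ with $\xi\in J(x)$, and put $\delta=\|w-v_r\|_\infty$, $\rho=\|x\|_1$, $L=\sum_kx_k$. We bound $\delta$ from below by a positive number that depends only on $r$.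

Since $\langle x,v_r\rangle=(4r-1)x_1+t(L-x_1)=tL+(6r-3)x_1$, pairing with $x$ gives
\begin{equation}\label{eq:pair}
\rho^2=\langle x,\xi\rangle=\langle x,w\rangle\le tL+(6r-3)x_1+\delta\rho .
\end{equation}
For $n\ge2$ we have $t-\delta\le w_n\le\rho+(Sx)_n$, and $(Sx)_n\to-L$, so
\begin{equation}\label{eq:tail}
L\le\rho-t+\delta .
\end{equation}
In the first coordinate, $w_1=\xi_1+(L-x_1)$ and $|w_1-(4r-1)|\le\delta$; by \eqref{eq:J}, $\xi_1=\rho\operatorname{sgn}x_1$ if $x_1\ne0$.

\emph{Case 1: $x_1=-b<0$.} Let $Q=L+b=\sum_{k>1}x_k$, so that $Q\le\rho-b$ and $w_1=Q-\rho$. From $4r-1-\delta\le Q-\rho\le-b$ we get $b\le1-4r+\delta$. From $Q\ge\rho+4r-1-\delta$ and \eqref{eq:tail} we get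
\[
b=Q-L\ge(\rho+4r-1-\delta)-(\rho-t+\delta)=1+2r-2\delta .
\]
Comparing the two bounds gives $6r\le3\delta$, that is, $\delta\ge2r$.

\emph{Case 2: $x_1=0$, or $x_1>0$ and $r\le\frac12$.} Here $(6r-3)x_1\le0$, so \eqref{eq:pair} and \eqref{eq:tail} give $\rho^2\le t(\rho-t+\delta)+\delta\rho$, that is,
\[
\rho^2-(t+\delta)\rho+t^2-t\delta\le0 .
\]
A monic real quadratic takes a value $\le0$ only if its discriminant is $\ge0$. Hence $(t+\delta)^2-4(t^2-t\delta)=\delta^2+6t\delta-3t^2\ge0$, which means $\delta\ge(2\sqrt3-3)t$.

\emph{Case 3: $x_1=a>0$ and $r>\frac12$.} Now $w_1=\rho+L-a$, so $a\le\rho+L-(4r-1)+\delta$. Since $6r-3>0$ and $t+6r-3=4r-1$, inequality \eqref{eq:pair} gives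
\[
\rho^2\le(4r-1)L+(6r-3)\rho-(6r-3)(4r-1)+(6r-3)\delta+\delta\rho .
\]
Since $4r-1>0$, we may insert \eqref{eq:tail}. The coefficients of $\rho$ and of $\delta$ become $(4r-1)+(6r-3)=10r-4$, the constant term becomes $-(4r-1)(t+6r-3)=-(4r-1)^2$, and so
\[
\rho^2-(10r-4+\delta)\rho+(4r-1)^2-(10r-4)\delta\le0 .
\]
The discriminant condition is $(10r-4+\delta)^2+4(10r-4)\delta\ge(8r-2)^2$. For $\frac12<r<1$ we have $0<10r-4<8r-2$, so this inequality fails at $\delta=0$, and by continuity it fails on an interval $[0,\delta_r)$ with $\delta_r>0$ depending only on $r$. Hence $\delta\ge\delta_r$.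

The three cases are exhaustive, so $v_r$ has positive distance from $\operatorname{ran}A$. For $r=\frac12$ we have $t=1$ and only Cases 1 and 2 occur, so $\delta\ge\min\{1,2\sqrt3-3\}=2\sqrt3-3$.
\end{proof}

The midpoint alone already yields an operator that is not of type FPV, by Theorem~\ref{thm:transfer} with $r'=\frac12$. The whole segment is needed only to confine the domain to two hyperplanes.

\section{From the range to the domain}\label{sec:transfer}

Let $A$, $v_0$, $v_1$ be as in Theorem~\ref{thm:transfer}, and put $d=v_1-v_0$, so that $v_r=v_0+rd=v_1-(1-r)d$. Inverting $A$ exchanges domain and range, but $A^{-1}$ has to be tested against pairs in $Y^*\times Y^{**}$, and the maximality of $A$ concerns only $Y\times Y^*$. We therefore keep $A$ as it is and add a variable that moves along the segment $[v_0,v_1]$.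

\subsection*{One copy of $A$}
On $Y\oplus\mathbb R$ consider
\[
\widetilde A(x,r)=\{(\xi-v_r,\langle x,d\rangle):\xi\in A(x)\}.
\]
Up to a translation, this is $A\oplus0$ plus the skew map $(x,r)\mapsto(-rd,\langle x,d\rangle)$. It is monotone, since for two points of its graph the product is
\[
\langle x-x',\xi-\xi'-(r-r')d\rangle+(r-r')\langle x-x',d\rangle=\langle x-x',\xi-\xi'\rangle .
\]
Its domain $\operatorname{dom}A\times\mathbb R$ meets every level, but a level $r$ is expensive if $v_r$ is far from the range: there the $Y^*$-component of every value has norm at least $\operatorname{dist}(v_r,\operatorname{ran}A)$.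

This cost is forced by the levels $0$ and $1$ alone. Let $0<r<1$, and let $((u,r),(u^*,\sigma))$ be any pair that is related to the points of $\operatorname{gra}\widetilde A$ on these two levels. For $(x,\xi),(y,\eta)\in\operatorname{gra}A$, after division by $r$ and by $1-r$,
\[
\tfrac1r\langle u-x,u^*-(\xi-v_0)\rangle+\sigma-\langle x,d\rangle\ge0,\qquad
\tfrac1{1-r}\langle u-y,u^*-(\eta-v_1)\rangle-\sigma+\langle y,d\rangle\ge0 .
\]
The sum does not contain the unknown $\sigma$. With $p=u^*+v_r$ we have $u^*-(\xi-v_0)=p-\xi-rd$ and $u^*-(\eta-v_1)=p-\eta+(1-r)d$. The terms in $d$ are $-\langle u-x,d\rangle+\langle u-y,d\rangle+\langle y-x,d\rangle=0$, so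
\begin{equation}\label{eq:identity}
\begin{aligned}
\tfrac1r\langle u-x,u^*-(\xi-v_0)\rangle&+\tfrac1{1-r}\langle u-y,u^*-(\eta-v_1)\rangle+\langle y-x,d\rangle\\
&=\tfrac1r\langle u-x,p-\xi\rangle+\tfrac1{1-r}\langle u-y,p-\eta\rangle .
\end{aligned}
\end{equation}
This is an algebraic identity, valid for all $u,x,y\in Y$ and $u^*,\xi,\eta,v_0,v_1\in Y^*$. Here its right side is $\ge0$ for all choices, so Lemma~\ref{lem:basic}(c) gives $u^*+v_r\in A(u)$, and $\|u^*\|\ge\operatorname{dist}(v_r,\operatorname{ran}A)$.

\subsection*{Countably many copies}
Replacing $A,v_0,v_1$ by $nA,nv_0,nv_1$ multiplies the cost by $n$. If copies for all $n$ share the variable $r$, one is led to the formal operator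
\[
((x_n)_n,r)\longmapsto\Big((\xi_n-nv_r)_n,\ \sum_n\langle x_n,nd\rangle\Big),
\]
which has no value in $Z^*\oplus\mathbb R$ on a level $r$ with $v_r\notin\overline{\operatorname{ran}A}$, because the first component is unbounded. The difficulty is that the series in the second component need not converge for $(x_n)\in Z$, so the formal operator is defined only in part and has no reason to be maximal. We therefore keep only a well-defined piece of it on the levels $0$ and $1$, extend that piece by Zorn's lemma, and show, as for one copy, that every extension inherits the gap.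

\begin{proof}[Proof of Theorem~\ref{thm:transfer}]
Fix $x^0,x^1\in Y$ with $v_i\in A(x^i)$. For $n\ge1$ define $A_n$ by
\[
\operatorname{gra}A_n=\{(2^{-n}x,n\xi):(x,\xi)\in\operatorname{gra}A\};
\]
it is maximal monotone on $Y$ by Section~\ref{sec:prelim}. Let $\bar x^i=(2^{-n}x^i)_n\in Z$. The pairs $(\bar x^i_n,nv_i)\in\operatorname{gra}A_n$ are called the \emph{base pairs}. For $i=0,1$ let $P_i$ be the set of pairs of sequences $(x,\xi)=((x_n),(\xi_n))$ such that $(x_n,\xi_n)\in\operatorname{gra}A_n$ for all $n$, and $(x_n,\xi_n)=(\bar x_n^i,nv_i)$ for all but finitely many $n$. For $(x,\xi)\in P_i$ we have $x\in Z$; the sequence $\xi\ominus v_i:=(\xi_n-nv_i)_n$ is finitely supported, so it lies in $Z^*$; and $\varphi(x):=\sum_n\langle x_n,nd\rangle$ converges absolutely, since its terms are eventually $n2^{-n}\langle x^i,d\rangle$. Define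
\begin{align*}
M_0&=\{((x,0),(\xi\ominus v_0,s)):(x,\xi)\in P_0,\ s\le\varphi(x)\},\\
M_1&=\{((y,1),(\eta\ominus v_1,s)):(y,\eta)\in P_1,\ s\ge\varphi(y)\}.
\end{align*}

\emph{Step 1: $M_0\cup M_1$ is monotone.} Two points of the same $M_i$ lie on the same level, so their product is the finite sum $\sum_n\langle x_n-x_n',\xi_n-\xi_n'\rangle\ge0$. Take a point of $M_0$ given by $(x,\xi)$ and $s$, and a point of $M_1$ given by $(y,\eta)$ and $s'$. Since $(\xi_n-nv_0)-(\eta_n-nv_1)=(\xi_n-\eta_n)+nd$, their product is
\[
\sum_n\langle x_n-y_n,\xi_n-\eta_n\rangle+\sum_n\langle x_n-y_n,nd\rangle+(s'-s).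
\]
Both series converge absolutely, because eventually $x_n-y_n=2^{-n}(x^0-x^1)$ and $\xi_n-\eta_n=-nd$. The first has nonnegative terms, the second equals $\varphi(x)-\varphi(y)$, and $s'-s\ge\varphi(y)-\varphi(x)$. So the product is $\ge0$.

Let $T$ be a maximal monotone operator on $X=Z\oplus\mathbb R$ with $\operatorname{gra}T\supseteq M_0\cup M_1$. Its domain contains $(\bar x^0,0)$ and $(\bar x^1,1)$. In Steps 2 and 3, $((u,r),(u^*,\sigma))$ is an arbitrary point of $\operatorname{gra}T$.

\emph{Step 2: $0\le r\le1$.} The points $((\bar x^0,0),(0,s))$ with $s\le\varphi(\bar x^0)$ lie in $M_0$, so $\langle u-\bar x^0,u^*\rangle+r(\sigma-s)\ge0$; letting $s\to-\infty$ gives $r\ge0$. The points $((\bar x^1,1),(0,s))$ with $s\ge\varphi(\bar x^1)$ lie in $M_1$, so $\langle u-\bar x^1,u^*\rangle+(1-r)(s-\sigma)\ge0$; letting $s\to\infty$ gives $r\le1$.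

\emph{Step 3: if $0<r<1$, then $v_r\in\overline{\operatorname{ran}A}$.} Let $(x,\xi)\in P_0$ and $(y,\eta)\in P_1$. Compare our point with the point of $M_0$ that has $s=\varphi(x)$ and with the point of $M_1$ that has $s=\varphi(y)$, divide by $r$ and by $1-r$, and add. The terms $\pm\sigma$ cancel and leave
\[
\tfrac1r\langle u-x,u^*-(\xi\ominus v_0)\rangle+\tfrac1{1-r}\langle u-y,u^*-(\eta\ominus v_1)\rangle+\varphi(y)-\varphi(x)\ge0 .
\]
The left side is an absolutely convergent series over $n$. By \eqref{eq:identity}, applied with $nv_0,nv_1$ in place of $v_0,v_1$, its $n$-th term is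
\[
E_n=\tfrac1r\langle u_n-x_n,p_n-\xi_n\rangle+\tfrac1{1-r}\langle u_n-y_n,p_n-\eta_n\rangle,\qquad p_n=u_n^*+nv_r .
\]
Hence
\begin{equation}\label{eq:sum}
\sum_nE_n\ge0\qquad\text{for all }(x,\xi)\in P_0,\ (y,\eta)\in P_1,
\end{equation}
where $E_n$ depends only on the $n$-th coordinates.

We want to isolate one coordinate. Lemma~\ref{lem:basic}(b) can make any term $E_n$ nonpositive, but membership in $P_i$ allows only finitely many departures from the base pairs; the remaining terms form the tail of a convergent series. Let $\varepsilon_n$ be the value of $E_n$ at the base pairs $(\bar x_n^0,nv_0)$ and $(\bar x_n^1,nv_1)$. The series $\sum_n\varepsilon_n$ converges, being the series in \eqref{eq:sum} for the base sequences. Fix $m$, arbitrary pairs $(x_m,\xi_m),(y_m,\eta_m)\in\operatorname{gra}A_m$, and $N\ge m$. For $n\le N$, $n\neq m$, take for both $(x_n,\xi_n)$ and $(y_n,\eta_n)$ a point of $\operatorname{gra}A_n$ given by Lemma~\ref{lem:basic}(b) for the pair $(u_n,p_n)$, so that $E_n\le0$. For $n>N$ take the base pairs. These sequences lie in $P_0$ and $P_1$, and \eqref{eq:sum} gives $E_m\ge-\sum_{n>N}\varepsilon_n$.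 Letting $N\to\infty$, we obtain $E_m\ge0$ for all pairs in $\operatorname{gra}A_m$. By Lemma~\ref{lem:basic}(c), $(u_m,p_m)\in\operatorname{gra}A_m$, that is,
\begin{equation}\label{eq:forced}
v_r+\tfrac1m u_m^*\in A(2^mu_m)\subseteq\operatorname{ran}A\qquad(m=1,2,\dots).
\end{equation}
In each of the spaces $Z^*$ we have $\|u_m^*\|\le\|u^*\|$, so $\frac1mu_m^*\to0$ and $v_r\in\overline{\operatorname{ran}A}$. Steps 2 and 3 prove the first assertion of the theorem.

\emph{Step 4: consequences.} Let $r'\in(0,1)$ with $v_{r'}\notin\overline{\operatorname{ran}A}$. The map $r\mapsto v_r$ is continuous and the complement of $\overline{\operatorname{ran}A}$ is open, so there are $0\le\alpha<r'<\beta\le1$ with $v_r\notin\overline{\operatorname{ran}A}$ for $\alpha<r<\beta$. By Step 3 these levels miss $\operatorname{dom}T$. Lemma~\ref{lem:gap}, with $f(z,r)=r$, $\gamma=r'$, $a_0=(\bar x^0,0)$ and $a_1=(\bar x^1,1)$, gives the three failures.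

Finally, let $R=\operatorname{ran}A$ have nonconvex closure. If every segment with endpoints in $R$ were contained in $\overline R$, then for $a_k\to a$ and $b_k\to b$ with $a_k,b_k\in R$ the points $(1-r)a_k+rb_k\in\overline R$ would converge to $(1-r)a+rb$, and $\overline R$ would be convex. So there are $v_0,v_1\in R$ and $r'\in(0,1)$ with $v_{r'}\notin\overline R$.
\end{proof}

\begin{remark}\label{rem:roles}
Each ingredient has one task. The factors $2^{-n}$ leave the ranges unchanged and serve to put $\bar x^i$ in $Z$ and to make $\varphi$ converge on $P_i$. The weights $n$ are used in the last line of Step 3. For $p>1$ and for $c_0(Y)$ the elements of $Z^*$ tend to $0$, and weights equal to $1$ would do; for $p=1$, the case of Theorem~\ref{thm:main}, they are only bounded. The half-lines $s\le\varphi(x)$ and $s\ge\varphi(y)$ are used only in Step 2. Both levels are needed in Step 3: at the base pairs the first half of $E_n$ contains $\langle u_n,nd\rangle$, which need not be summable for $u\in Z$, and the second half contains the same term with the opposite sign. The maximality of $A$ enters through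 Lemma~\ref{lem:basic}, whereas Steps 2 and 3 use only that $T$ is monotone and contains $M_0\cup M_1$.
\end{remark}

\begin{remark}\label{rem:reflexive}
If $Y$ is reflexive, so is $\ell_2(Y)\oplus\mathbb R$, and Theorem~\ref{thm:transfer} together with Proposition~\ref{prop:reflexive} shows that $\overline{\operatorname{ran}A}$ is convex for every maximal monotone $A$ on $Y$. So Lemma~\ref{lem:segment} is the point at which the construction leaves reflexive spaces.
\end{remark}

\section{The example on $\ell_1$ and on larger spaces}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]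
Apply Theorem~\ref{thm:transfer} with $Y=\ell_1$, $Z=\ell_1(\ell_1)$, and $A=J+S$, $v_0$, $v_1$ from Section~\ref{sec:range}; the operator $A$ is maximal monotone by Lemma~\ref{lem:Amax}. By Lemma~\ref{lem:segment}, every level $r\in(0,1)$ misses $\operatorname{dom}T$, so $\operatorname{dom}T\subseteq Z\times\{0,1\}$, and the domain meets both levels. The choice $r'=\frac12$ gives (a), (b) and (c). The isometry of $Z\oplus\mathbb R$ with $\ell_1$ transports $T$ and its properties to $\ell_1$.
\end{proof}

On the middle level the obstruction is explicit: by \eqref{eq:forced} and Lemma~\ref{lem:segment}, a point $((u,\frac12),(u^*,\sigma))$ of $\operatorname{gra}T$ would satisfy $\|u_m^*\|_\infty\ge(2\sqrt3-3)\,m$ for all $m$, whereas $u^*\in\ell_\infty(\ell_\infty)$.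

\begin{proof}[Proof of Theorem~\ref{thm:spaces}]
The reflexive case is Proposition~\ref{prop:reflexive}. Let $X$ contain a complemented copy of $\ell_1$, that is, $X\cong X_1\oplus X_2$ with $X_1\cong\ell_1$; by the theorem of Bessaga and Pe{\l}czy\'nski \cite{BP}, this holds if and only if $X^*$ contains a copy of $c_0$. We may assume $X=X_1\oplus X_2$ and $X^*=X_1^*\oplus X_2^*$. Let $T_1$ be the operator of Theorem~\ref{thm:main} on $X_1$, and extend it by the zero operator on $X_2$:
\[
\operatorname{gra}T=\{((x_1,x_2),(x_1^*,0)):(x_1,x_1^*)\in\operatorname{gra}T_1,\ x_2\in X_2\}.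
\]
The product of a point of $\operatorname{gra}T$ with a pair $((y_1,y_2),(y_1^*,y_2^*))$ is
\begin{equation}\label{eq:product}
\langle x_1-y_1,x_1^*-y_1^*\rangle-\langle x_2-y_2,y_2^*\rangle .
\end{equation}
If the pair lies in $\operatorname{gra}T$, then $y_2^*=0$ and \eqref{eq:product} is $\ge0$; so $T$ is monotone. Conversely, let \eqref{eq:product} be $\ge0$ on all of $\operatorname{gra}T$. For fixed $(x_1,x_1^*)$ it is an affine function of $x_2\in X_2$ that is bounded below, so $y_2^*=0$. Then $(y_1,y_1^*)$ is related to $\operatorname{gra}T_1$ and belongs to it by Lemma~\ref{lem:basic}(a). Thus $T$ is maximal monotone.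

Let $U_1\subseteq X_1$ be an open convex set that meets $\operatorname{dom}T_1$, with a pair $(y_1,y_1^*)\in(T_1|_{U_1})^\mu|_{U_1}$ outside $\operatorname{gra}T_1$. The set $U=U_1\times X_2$ is open, convex and meets $\operatorname{dom}T$. By \eqref{eq:product}, the pair $((y_1,0),(y_1^*,0))$ lies in $(T|_U)^\mu|_U$, and it is not in $\operatorname{gra}T$. So $T$ is not of type FPV. Finally, $\overline{\operatorname{dom}T}=\overline{\operatorname{dom}T_1}\times X_2$ is not convex.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BP}
Bessaga and Pe{\l}czy\'nski, Studia Math. \textbf{17} (1958).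

\bibitem{problem}
\emph{On the FPV property and the monotone polar of representable monotone sets},
\texttt{https://www.wombat.mocao.org/wp-content/uploads/2018/12/Andrew.pdf}

\bibitem{Rock1}
Rockafellar, Pacific J. Math. \textbf{33} (1970).

\bibitem{Rock2}
Rockafellar, Trans. Amer. Math. Soc. \textbf{149} (1970).

\end{thebibliography}
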